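
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Emptiness for weighted automata with one pebble}


\begin{abstract}
A one-way weighted automaton with a single pebble reads a word from left to right and may, at each position, drop its pebble there, rescan the whole word once, and resume at the next position. We show that it is undecidable whether such an automaton over the semiring $(\mathbb Z,+,\times,0,1)$ takes a nonzero value on some word. The pebble yields a product over all positions, hence a conjunction of unboundedly many disequalities. Along a unary block such a conjunction expresses an inequality of lengths, and two inequalities let the automaton verify the computation of a two-counter machine. Undecidability already holds for two letters, one state outside the rescans, and weights in $\{-1,0,1\}$. In contrast, if the numbers of states on both levels are fixed, then there is a bound on the length of a shortest word with nonzero value that depends neither on the alphabet nor on the weights. Finally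 we determine for which computable commutative integral domains of coefficients the problem is decidable.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Throughout, $\Sigma$ is a finite alphabet and $w=w_1\cdots w_n$ is a nonempty word over it. We write $[\varphi]=1$ if the statement $\varphi$ holds and $[\varphi]=0$ otherwise. We define automata over an arbitrary commutative semiring $S$. The main case is $S=\mathbb Z$.

\begin{definition}
A \emph{one-pebble automaton} $\mathcal A$ over $\Sigma$ and $S$ has two disjoint finite sets of states, $Q_0$ (level $0$) and $Q_1$ (level $1$), and the following weights in $S$: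
\begin{itemize}
\item initial and final weights, a row vector $\lambda\in S^{Q_0}$ and a column vector $\rho\in S^{Q_0}$;
\item for each letter $\sigma$, move weights $\mu_0(\sigma)\in S^{Q_0\times Q_0}$ and drop weights $\delta(\sigma)\in S^{Q_0\times Q_1}$;
\item for each letter $\sigma$ and each bit $\beta\in\{0,1\}$, level-1 move weights $\mu_1(\sigma,\beta)\in S^{Q_1\times Q_1}$;
\item lift weights $\kappa\in S^{Q_1\times Q_0}$.
\end{itemize}
A run on $w$ starts at level $0$ on position $1$, in any state $q$, with weight $\lambda_q$. At level $0$, on position $i\le n$ in state $q$, there are two possibilities. Either the automaton moves to position $i+1$ and a state $q'\in Q_0$, with weight $\mu_0(w_i)_{q,q'}$. Or it drops the pebble on position $i$ and enters level $1$ in a state $p$, with the head reset to position $1$ and with weight $\delta(w_i)_{q,p}$. At level $1$, on position $k\le n$, it moves from $p$ to $p'$ and to position $k+1$ with weight $\mu_1(w_k,[k=i])_{p,p'}$, where $i$ is the position of the pebble. When the head reaches position $n+1$ at level $1$ in state $p$, the pebble is lifted and the automaton continues at level $0$ on position $i+1$, in a state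 $q'$, with weight $\kappa_{p,q'}$. When the head reaches position $n+1$ at level $0$ in state $q$, the run ends with weight $\rho_q$. The weight of a run is the product of the weights used along it, and $[\![\mathcal A]\!](w)\in S$ is the sum of the weights of all runs on $w$. We say that $\mathcal A$ \emph{has a nonzero semantics} if $[\![\mathcal A]\!](w)\ne0$ for some $w\in\Sigma^+$.
\end{definition}

The \emph{emptiness problem} over $S$ has as input an alphabet $\Sigma$ (which is not fixed in advance) and a one-pebble automaton over $\Sigma$ and $S$, and asks whether the automaton has a nonzero semantics. For $S=\mathbb Z$ this question is posed in \cite{source}: with two pebbles, that is, with two nested levels of pebble drops, emptiness is known to be undecidable, while the case of a single pebble was open.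

A run passes from position $i$ to position $i+1$ at level $0$ either by a move or by a drop, a complete level-1 pass over $w$, and a lift. Summing over the two possibilities gives the matrix form of the semantics:
\begin{equation}\label{eq:matrix}
[\![\mathcal A]\!](w)=\lambda\,A_1(w)\cdots A_n(w)\,\rho,\qquad
A_i(w)=\mu_0(w_i)+\delta(w_i)\Bigl(\prod_{k=1}^n\mu_1(w_k,[k=i])\Bigr)\kappa .
\end{equation}
Products of matrices are always taken in increasing order of the index.

\subsection{Between zero pebbles and two}

If $\delta=0$, then no pebble is ever dropped and $[\![\mathcal A]\!](w)=\lambda\mu_0(w_1)\cdots\mu_0(w_n)\rho$. Over $\mathbb Z$ emptiness is then decidable by linear algebra. Let $V_n\subseteq\mathbb Q^{Q_0}$ be the span of the vectors $\lambda\mu_0(w_1)\cdots\mu_0(w_k)$ for all words $w_1\cdots w_k$ with $1\le k\le n$. Then $V_1\subseteq V_2\subseteq\cdots$ and $V_{n+1}=V_1+\sum_{\sigma}V_n\mu_0(\sigma)$, so the chain is constant from the first repetition on. Since $\dim V_n\le|Q_0|$, and since all $V_n$ are $0$ if $V_1=0$, it is constant from $n=|Q_0|$ on at the latest. Hence an automaton that vanishes on all words of length at most $|Q_0|$ vanishes on all words.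

With a pebble this argument is not available, because the matrix $A_i(w)$ depends on the whole word and not only on $w_i$. The functions computed are also of a new kind. Take one level-0 state with initial and final weight $1$, no level-0 moves, and a level-1 pass that computes the number $n=|w|$ as $(1\ \ 0)\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)^n\left(\begin{smallmatrix}0\\1\end{smallmatrix}\right)$. Then each $A_i(w)$ is the $1\times1$ matrix $n$, and the automaton computes $n^n$. Without a pebble, the absolute values on words of length $n$ are bounded by $C^{n}$ for a constant $C$.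

Still, the pebble is lifted after each pass and the passes know nothing of each other. They are combined only by a product of matrices. It is therefore not obvious on which side the single pebble falls. The answer is that the general problem is undecidable, but that for fixed numbers of states a length bound as above survives, although not a computable one.

\subsection{Results}

Two-counter machines are recalled in Section~\ref{sec:machine}. Halting of a deterministic two-counter machine from zero counters is undecidable by Minsky's theorem.

\begin{theorem}\label{thm:A}
Given a deterministic two-counter machine $M$, one can compute a one-pebble automaton $\mathcal A_M$ over $\mathbb Z$ with $|Q_0|=1$ and all weights in $\{-1,0,1\}$ that has a nonzero semantics if and only if $M$ halts from zero counters. Hence the emptiness problem for one-pebble automata over $(\mathbb Z,+,\times,0,1)$ is undecidable; the property of having a nonzero semantics is $\Sigma^0_1$-complete.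
\end{theorem}

\begin{theorem}\label{thm:B}
The emptiness problem over $\mathbb Z$ remains undecidable for $|\Sigma|=2$, $|Q_0|=1$ and weights in $\{-1,0,1\}$.
\end{theorem}

\begin{theorem}\label{thm:C}
For all $d_0,d_1$ there is a number $L(d_0,d_1)$ such that every one-pebble automaton over $\mathbb Z$ with $|Q_0|=d_0$ and $|Q_1|=d_1$, over any alphabet and with any weights, that has a nonzero semantics is nonzero on some word of length at most $L(d_0,d_1)$. Consequently, for each fixed pair $(d_0,d_1)$ emptiness is decidable, in polynomial time. However the numbers $L(d_0,d_1)$ are chosen, the function $d_1\mapsto L(1,d_1)$ is not bounded by any computable function.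
\end{theorem}

\begin{theorem}\label{thm:D}
Let $R$ be a commutative integral domain whose elements have a representation with computable $+$, $\times$ and $=$. One-pebble emptiness over $R$ is decidable if $R$ is algebraic over a finite prime field $\mathbb F_p$, and undecidable otherwise. Over the semiring $\mathbb N$ it is decidable.
\end{theorem}

Theorems \ref{thm:B} and \ref{thm:C} together describe the influence of the number of states over $\mathbb Z$. By Theorem~\ref{thm:C}, a class of automata with undecidable emptiness cannot have both $|Q_0|$ and $|Q_1|$ bounded. So if $|Q_0|$ is bounded, then $|Q_1|$ must be unbounded, and by Theorem~\ref{thm:B} emptiness is indeed undecidable for $|Q_0|=1$ and arbitrary $|Q_1|$. Two restricted cases are not settled here: $|\Sigma|=1$, and $|Q_1|$ bounded with $|Q_0|$ unbounded.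

\section{The idea: two unary blocks}\label{sec:example}

To follow the computation of a counter machine one has to check that two unary blocks have the same length. We first do this for words $a^xb^y$, with automata written down by hand.

A weighted pass can easily compute an integer that vanishes exactly when two numbers are equal: count one of them with weight $+1$ and the other with weight $-1$. A nonzero value thus certifies a \emph{dis}equality, the opposite of what is wanted. But for natural numbers
\[
y\ge x\quad\Longleftrightarrow\quad y\ne 0,\ y\ne1,\ \dots,\ y\ne x-1 ,
\]
a conjunction of $x$ disequalities, one for each letter of the block $a^x$. A product of integers is nonzero if and only if all factors are, and the pebble forms products over positions. So we let the pass with the pebble on the $p$-th letter $a$ compute $y-(p-1)$: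
\[
\underbrace{a\cdots a}_{\text{$p-1$ letters, each counted $-1$}}\ \overset{\text{pebble}}{a}\ a\cdots a\ \underbrace{b\cdots b}_{\text{$y$ letters, each counted $+1$}}\ .
\]

Concretely, let $Q_0=\{q\}$, $\lambda_q=\rho_q=1$, $Q_1=\{s,s',f\}$. On a letter $b$ the automaton moves on at level $0$, so $\mu_0(b)=1$. On a letter $a$ it must drop the pebble, so $\mu_0(a)=0$ and $\delta(a)_{q,s}=1$. The state $s$ means ``pebble not yet seen, nothing counted'', $s'$ means ``pebble seen, nothing counted'', and $f$ means ``one letter has been counted''. The level-1 transitions are
\[
s\xrightarrow{(a,0)\,|\,1}s,\quad s\xrightarrow{(a,0)\,|\,-1}f,\quad s\xrightarrow{(a,1)\,|\,1}s',\quad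
s'\xrightarrow{(a,0)\,|\,1}s',\quad s'\xrightarrow{(b,0)\,|\,1}s',\quad s'\xrightarrow{(b,0)\,|\,1}f ,
\]
together with loops of weight $1$ at $f$ on all inputs, and the lift weight is $\kappa_{f,q}=1$. All other weights are $0$. With the pebble on the $p$-th $a$ of $a^xb^y$, the passes from $s$ to $f$ choose either one of the $p-1$ earlier letters $a$, with weight $-1$, or one of the $y$ letters $b$, with weight $1$. Their sum is $y-(p-1)$, and by \eqref{eq:matrix} the value of the automaton on $a^xb^y$ is
\[
\prod_{p=1}^x\bigl(y-(p-1)\bigr)=y(y-1)\cdots(y-x+1),
\]
which is nonzero if and only if $y\ge x$. For $a^2b^2$ the two factors are $2,1$. For $a^2b$ they are $1,0$, and the zero detects $y<x$.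

For equality we also need $x\ge y$. Replace the level-0 move on $b$ by a drop into a further state $u$ (so $\mu_0(b)=0$ and $\delta(b)_{q,u}=1$) with the transitions
\[
u\xrightarrow{(a,0)\,|\,1}u,\quad u\xrightarrow{(b,0)\,|\,1}u,\quad u\xrightarrow{(a,0)\,|\,1}f,\quad u\xrightarrow{(b,0)\,|\,-1}f .
\]
A pass that is still in $u$ when it meets the pebble gets stuck, so with the pebble on the $p$-th $b$ the sum is $x-(p-1)$. The new automaton has on $a^xb^y$ the value
$\prod_{p=1}^x(y-p+1)\prod_{p=1}^y(x-p+1)$, which is $(x!)^2$ if $x=y$ and $0$ otherwise. Each direction alone yields one inequality, and the two together yield equality.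

\section{What one pebble can test}\label{sec:tests}

The automata for counter machines could be written down in the same way, but it is more transparent to isolate the principle once. Let $R$ be a commutative ring. For Theorems \ref{thm:A} and \ref{thm:B}, $R=\mathbb Z$.

A function $r:(w,i)\mapsto r(w,i)\in R$, defined for $w\in\Sigma^+$ and $1\le i\le|w|$, is \emph{recognizable} by $(I,\mu,F)$ if
\[
r(w,i)=I\Bigl(\prod_{k=1}^{|w|}\mu(w_k,[k=i])\Bigr)F
\]
with a row vector $I$, square matrices $\mu(\sigma,\beta)$ for $\sigma\in\Sigma$ and $\beta\in\{0,1\}$, and a column vector $F$, all over $R$. By the \emph{entries} of $(I,\mu,F)$ we mean those of $I$, $F$ and all $\mu(\sigma,\beta)$. Such a function is what a single level-1 pass computes, with $i$ the position of the pebble.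

\begin{lemma}\label{lem:product}
If $r$ is recognizable by $(I,\mu,F)$, then $w\mapsto\prod_{i=1}^{|w|}r(w,i)$ is the semantics of a one-pebble automaton with $|Q_0|=1$ whose weights are the entries of $(I,\mu,F)$ together with $0$ and $1$.
\end{lemma}

\begin{proof}
Let $Q_0=\{q\}$, $\lambda=\rho=1$, $\mu_0=0$, $\delta(\sigma)=I$ for all letters $\sigma$, $\mu_1=\mu$ and $\kappa=F$. Then $A_i(w)$ is the $1\times1$ matrix $r(w,i)$, and \eqref{eq:matrix} is the asserted product.
\end{proof}

\begin{lemma}\label{lem:closure}
If $r$ and $r'$ are recognizable, then so are $r-r'$ and $rr'$. The entries for $r-r'$ are among $0$, the entries for $r$ and $r'$, and the negatives of entries of the initial vector for $r'$. The entries for $rr'$ are products of an entry for $r$ and an entry for $r'$, where initial vectors, matrices and final vectors are multiplied separately.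
\end{lemma}

\begin{proof}
Let $r$ and $r'$ be recognizable by $(I,\mu,F)$ and $(I',\mu',F')$. For the difference take the initial vector $(I,-I')$, the block diagonal matrices $\mathrm{diag}(\mu(\sigma,\beta),\mu'(\sigma,\beta))$, and as final vector the column $F$ on top of $F'$. For the product take the Kronecker products $I\otimes I'$, $\mu(\sigma,\beta)\otimes\mu'(\sigma,\beta)$, $F\otimes F'$. The rule $(A\otimes B)(C\otimes D)=AC\otimes BD$, valid since $R$ is commutative, gives $rr'$.
\end{proof}

In particular, both constructions preserve the property that all entries lie in $\{-1,0,1\}$.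

The functions we need count positions. A triple $(w,i,j)$ with $1\le i,j\le|w|$ is regarded as a word over $\Sigma\times\{0,1\}^2$: the first bit marks position $i$ and the second marks position $j$. The case $i=j$ is allowed. A set $L$ of triples is \emph{regular} if the corresponding language is regular, and $L(w,i)=\{j:(w,i,j)\in L\}$.

\begin{lemma}\label{lem:count}
If $L$ is a regular set of triples, then $(w,i)\mapsto|L(w,i)|$ (as an element of $R$) is recognizable with entries in $\{0,1\}$. If $K\subseteq\Sigma^+$ is regular, then $(w,i)\mapsto[w\in K]$ is recognizable with entries in $\{0,1\}$.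
\end{lemma}

\begin{proof}
Take a complete deterministic finite automaton for $L$ with state set $Q$, initial state $q_0$ and final states $Q_F$; write $q\cdot x$ for the state reached from $q$ by the letter $x$. We guess the position $j$ while reading $(w,i)$. The states are $Q\times\{0,1\}$, where the bit records whether $j$ has been guessed. On input $(\sigma,\beta)$ the transitions
\[
(q,0)\to(q\cdot(\sigma,\beta,0),0),\qquad (q,0)\to(q\cdot(\sigma,\beta,1),1),\qquad (q,1)\to(q\cdot(\sigma,\beta,0),1)
\]
have weight $1$ and all others weight $0$. Let $I$ be the indicator vector of $(q_0,0)$ and $F$ that of $Q_F\times\{1\}$. Each $j\in\{1,\dots,|w|\}$ gives exactly one path along these transitions from $(q_0,0)$ to $Q\times\{1\}$. It has weight $1$ and ends in $Q_F\times\{1\}$ if and only if $(w,i,j)\in L$. For $K$, use the transition matrices of a deterministic automaton for $K$ that ignores $\beta$.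
\end{proof}

\begin{proposition}\label{prop:test}
Let $K\subseteq\Sigma^+$ be regular and let $(P_1,N_1),\dots,(P_m,N_m)$ be pairs of regular sets of triples over $\Sigma$. One can compute a one-pebble automaton $\mathcal A$ over $\mathbb Z$ with $|Q_0|=1$ and weights in $\{-1,0,1\}$ such that
\[
[\![\mathcal A]\!](w)=[w\in K]\prod_{i=1}^{|w|}\prod_{s=1}^m\bigl(|P_s(w,i)|-|N_s(w,i)|\bigr)\qquad(w\in\Sigma^+).
\]
In particular $[\![\mathcal A]\!](w)\ne0$ if and only if $w\in K$ and $|P_s(w,i)|\ne|N_s(w,i)|$ for all positions $i$ and all $s$.
\end{proposition}

\begin{proof}
By Lemmas \ref{lem:closure} and \ref{lem:count}, the function $(w,i)\mapsto[w\in K]\prod_s(|P_s(w,i)|-|N_s(w,i)|)$ is recognizable with entries in $\{-1,0,1\}$. Apply Lemma~\ref{lem:product}, and note that $[w\in K]^{|w|}=[w\in K]$ because $|w|\ge1$. The last sentence holds since $\mathbb Z$ has no zero divisors.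
\end{proof}

So one pebble expresses statements of the form ``for all positions $i$, two regular sets of positions depending on $i$ have different cardinalities''. It remains to describe halting computations by such statements.

\section{Verifying a two-counter machine}\label{sec:machine}

A deterministic two-counter machine $M$ has counters $a$ and $b$ with values in $\mathbb N$, finitely many states, a start state $s_0$ and a halting state $s_h\ne s_0$. Every state $s$ other than $s_h$ has exactly one instruction, either ``increment $c$, go to $s'$'' or ``if $c=0$ go to $s'$, else decrement $c$ and go to $s''$'', with $c\in\{a,b\}$. The state $s_h$ has none. It is undecidable whether $M$ reaches $s_h$ from $s_0$ with both counters zero at the start.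

Let $T$ be the finite set of transitions of $M$: an increment instruction gives one transition, of type $\mathrm{inc}_c$, and a test instruction gives two, one of type $\mathrm{zero}_c$ and one of type $\mathrm{dec}_c$. Each $\tau\in T$ has a source $\mathrm{src}(\tau)$ and a target $\mathrm{tgt}(\tau)$. Put $\Delta_c(\tau)=1$ if $\tau$ has type $\mathrm{inc}_c$, $\Delta_c(\tau)=-1$ if it has type $\mathrm{dec}_c$, and $\Delta_c(\tau)=0$ in all other cases.

\subsection{Encoding computations}

We write down the transitions of a computation, each followed by the new counter values in unary. Let $C=\{a,b\}$ and $\Sigma=C\cup T$ (a disjoint union), and let $K\subseteq\Sigma^+$ be the set of words satisfying the following conditions.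
\begin{itemize}
\item[(K1)] $w=\tau_1a^{x_1^a}b^{x_1^b}\,\tau_2a^{x_2^a}b^{x_2^b}\cdots\tau_ma^{x_m^a}b^{x_m^b}$ with $m\ge1$, $\tau_k\in T$ and $x_k^a,x_k^b\ge0$. We also put $x_0^a=x_0^b=0$.
\item[(K2)] $\mathrm{src}(\tau_1)=s_0$, $\mathrm{tgt}(\tau_m)=s_h$, and $\mathrm{tgt}(\tau_k)=\mathrm{src}(\tau_{k+1})$ for $1\le k<m$.
\item[(K3)] For $1\le k\le m$: if $\tau_k$ has type $\mathrm{zero}_c$, then $x_{k-1}^c=0$; if it has type $\mathrm{dec}_c$, then $x_{k-1}^c\ge1$; if it has type $\mathrm{inc}_c$, then $x_k^c\ge1$.
\end{itemize}
The set $K$ is regular: a finite automaton only has to remember the last letter from $T$ and which of the letters $a,b$ have occurred since. What $K$ does not check is that the counter values are right.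

\begin{lemma}\label{lem:encode}
$M$ halts from $(s_0,0,0)$ if and only if some $w\in K$ satisfies
\begin{equation}\label{eq:update}
x_k^c=x_{k-1}^c+\Delta_c(\tau_k)\qquad\text{for all }1\le k\le m\text{ and }c\in\{a,b\}.
\end{equation}
\end{lemma}

\begin{proof}
A halting computation has $m\ge1$ steps since $s_0\ne s_h$. Its transitions $\tau_k$ and the counter values $x_k^c$ after step $k$ form a word in $K$ that satisfies \eqref{eq:update}. Conversely, let $w\in K$ satisfy \eqref{eq:update}. By (K2) and (K3), the transition $\tau_1$ is the one that $M$ executes in $(s_0,0,0)$, and $\tau_{k+1}$ is the one it executes in state $\mathrm{tgt}(\tau_k)$ with counter values $x_k^a,x_k^b$. By \eqref{eq:update} the new values are those in the word. So, by induction on $k$, the word records the computation of $M$, which reaches $\mathrm{tgt}(\tau_m)=s_h$.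
\end{proof}

\subsection{The two tests}

As in Section~\ref{sec:example}, the equality \eqref{eq:update} is split into two inequalities, each read off along one block. If the pebble lies on the $p$-th letter $c$ of the block after $\tau_k$, the \emph{forward} test compares $x_{k+1}^c-\Delta_c(\tau_{k+1})$ with $p-1$ (if $k<m$), and the \emph{backward} test compares $x_{k-1}^c+\Delta_c(\tau_k)$ with $p-1$. The correction $\pm1$ is obtained by adding the position $i$ of the pebble itself as one extra element to the appropriate set.

We write the sets as regular expressions over marked words. The symbols $\overset{i}{c}$, $\overset{j}{c}$, $\overset{ij}{c}$ denote the letter $c$ carrying the indicated marks, and $\overset{ij}{T}$, $\overset{ij}{C}$ denote a letter from $T$ or $C$ carrying both marks; everything else is unmarked. Unions are over $c\in\{a,b\}$ and over the transitions $\tau$ of the type indicated. The forward test is given by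
\begin{align*}
P_{\to}&=\bigcup_{c}\Sigma^*\overset{i}{c}\,C^*\,T\,C^*\overset{j}{c}\,\Sigma^*\ \cup\bigcup_{c,\ \tau:\,\mathrm{dec}_c}\Sigma^*\overset{ij}{c}\,C^*\tau\,\Sigma^*\ \cup\ \Sigma^*\overset{ij}{T}\,\Sigma^*\ \cup\ \Sigma^*\overset{ij}{C}\,C^*,\\
N_{\to}&=\bigcup_{c}\Sigma^*\overset{j}{c}\,c^*\overset{i}{c}\,C^*\,T\,\Sigma^*\ \cup\bigcup_{c,\ \tau:\,\mathrm{inc}_c}\Sigma^*\overset{ij}{c}\,C^*\tau\,\Sigma^*,
\end{align*}
and the backward test by
\begin{align*}
P_{\leftarrow}&=\bigcup_{c}\Sigma^*\overset{j}{c}\,C^*\,T\,C^*\overset{i}{c}\,\Sigma^*\ \cup\bigcup_{c,\ \tau:\,\mathrm{inc}_c}\Sigma^*\tau\,C^*\overset{ij}{c}\,\Sigma^*\ \cup\ \Sigma^*\overset{ij}{T}\,\Sigma^*,\\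
N_{\leftarrow}&=\bigcup_{c}\Sigma^*\overset{j}{c}\,c^*\overset{i}{c}\,\Sigma^*\ \cup\bigcup_{c,\ \tau:\,\mathrm{dec}_c}\Sigma^*\tau\,C^*\overset{ij}{c}\,\Sigma^*.
\end{align*}
In the first expression for $P_\to$, the letter marked $j$ runs through the letters $c$ of the block following that of $i$. In the first expression for $N_\to$, it runs through the letters before $i$ in the same run of $c$'s. In the second expressions, $\tau$ is the first letter from $T$ after $i$ (forward) or the last one before $i$ (backward). The remaining terms make the test succeed trivially when there is nothing to compare, that is, on letters from $T$ and, for the forward test, in the last block. The backward test needs no separate term for positions without an earlier letter from $T$ that are not in $T$ themselves, because words in $K$ begin with a letter from $T$.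

\begin{lemma}\label{lem:tests}
Let $w\in K$. Then
\[
|P_{\to}(w,i)|\ne|N_{\to}(w,i)|\quad\text{and}\quad|P_{\leftarrow}(w,i)|\ne|N_{\leftarrow}(w,i)|\qquad\text{for all }1\le i\le|w|
\]
if and only if $w$ satisfies \eqref{eq:update}.
\end{lemma}

\begin{proof}
Put $f_{\to}=|P_{\to}|-|N_{\to}|$ and $f_{\leftarrow}=|P_{\leftarrow}|-|N_{\leftarrow}|$. If $w_i\in T$, then $P_{\to}(w,i)=P_{\leftarrow}(w,i)=\{i\}$ and the other two sets are empty, so both differences are $1$.

Otherwise $i$ is the $p$-th letter $c$ of the block following some $\tau_k$, where $1\le k\le m$ and $1\le p\le x_k^c$.

\emph{Forward.} If $k=m$, no letter from $T$ follows. Then $P_{\to}(w,i)=\{i\}$ and $N_{\to}(w,i)=\emptyset$, so $f_{\to}(w,i)=1$. If $k<m$, then $P_{\to}(w,i)$ consists of the $x_{k+1}^c$ letters $c$ of the next block, all after $i$, and of $i$ itself if $\tau_{k+1}$ has type $\mathrm{dec}_c$. The set $N_{\to}(w,i)$ consists of the $p-1$ letters $c$ before $i$ in the same block, and of $i$ itself if $\tau_{k+1}$ has type $\mathrm{inc}_c$. Hence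
\[
f_{\to}(w,i)=x_{k+1}^c+[\tau_{k+1}\text{ is }\mathrm{dec}_c]-(p-1)-[\tau_{k+1}\text{ is }\mathrm{inc}_c]=x_{k+1}^c-\Delta_c(\tau_{k+1})-(p-1).
\]

\emph{Backward.} $P_{\leftarrow}(w,i)$ consists of the $x_{k-1}^c$ letters $c$ of the preceding block and of $i$ if $\tau_k$ has type $\mathrm{inc}_c$. For $k=1$ there is no preceding block, since $w$ begins with $\tau_1$, in accordance with $x_0^c=0$. The set $N_{\leftarrow}(w,i)$ consists of the $p-1$ letters $c$ before $i$ in the same block and of $i$ if $\tau_k$ has type $\mathrm{dec}_c$. Hence
\[
f_{\leftarrow}(w,i)=x_{k-1}^c+\Delta_c(\tau_k)-(p-1).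
\]

Now let $p$ run through all positions of a block. The forward conditions at block $k-1$, where $2\le k\le m$ and $1\le p\le x_{k-1}^c$, say that $x_k^c-\Delta_c(\tau_k)\notin\{0,\dots,x_{k-1}^c-1\}$. For $k=1$ the same condition is vacuous because $x_0^c=0$. The backward conditions at block $k$, where $1\le k\le m$ and $1\le p\le x_k^c$, say that $x_{k-1}^c+\Delta_c(\tau_k)\notin\{0,\dots,x_k^c-1\}$. So all differences are nonzero if and only if, for all $1\le k\le m$ and $c\in\{a,b\}$,
\begin{equation}\label{eq:avoid}
x_k^c-\Delta_c(\tau_k)\notin\{0,\dots,x_{k-1}^c-1\}\quad\text{and}\quad x_{k-1}^c+\Delta_c(\tau_k)\notin\{0,\dots,x_k^c-1\}.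
\end{equation}
By (K3) both numbers on the left are nonnegative: $x_k^c\ge1$ if $\tau_k$ has type $\mathrm{inc}_c$, and $x_{k-1}^c\ge1$ if it has type $\mathrm{dec}_c$. A nonnegative integer avoids $\{0,\dots,x-1\}$ exactly if it is at least $x$. So \eqref{eq:avoid} says $x_k^c-\Delta_c(\tau_k)\ge x_{k-1}^c$ and $x_{k-1}^c+\Delta_c(\tau_k)\ge x_k^c$, that is, $x_k^c=x_{k-1}^c+\Delta_c(\tau_k)$.
\end{proof}

The last condition in (K3) may look superfluous, but it is needed at this point. If $\tau_k$ has type $\mathrm{inc}_c$ and $x_{k-1}^c=5$, $x_k^c=0$, then the two conditions \eqref{eq:avoid} read $-1\notin\{0,\dots,4\}$ and $6\notin\emptyset$. Both hold, although the update is wrong.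

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:test} to $K$ and the two pairs $(P_{\to},N_{\to})$, $(P_{\leftarrow},N_{\leftarrow})$. The resulting automaton $\mathcal A_M$ is computable from $M$, has $|Q_0|=1$ and weights in $\{-1,0,1\}$. It is nonzero on $w$ if and only if $w\in K$ and the disequalities of Lemma~\ref{lem:tests} hold, that is, if and only if $w\in K$ satisfies \eqref{eq:update}. By Lemma~\ref{lem:encode} such a word exists if and only if $M$ halts.

Having a nonzero semantics is recursively enumerable, since one can evaluate the automaton on all words in turn. It is $\Sigma_1^0$-hard because $M\mapsto\mathcal A_M$ reduces the $\Sigma_1^0$-complete halting problem to it.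
\end{proof}

As an illustration, let $M$ have the instructions ``$s_0$: increment $a$, go to $s_1$'' and ``$s_1$: if $a=0$ go to $s_h$, else decrement $a$ and go to $s_1$'', with transitions $\tau$ (type $\mathrm{inc}_a$), $\theta$ (type $\mathrm{dec}_a$) and $\zeta$ (type $\mathrm{zero}_a$). The halting computation is encoded by $\tau a\theta\zeta\in K$. At its only letter $a$ one has $f_{\to}=0+1-0=1$ and $f_{\leftarrow}=0+1-0=1$, so $[\![\mathcal A_M]\!](\tau a\theta\zeta)=1$. The word $\tau aa\theta\zeta$ lies in $K$ too, but at its second letter $a$ one has $f_{\to}=0+1-1=0$, so the value is $0$.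

\section{Two letters}

The alphabet of $\mathcal A_M$ grows with $M$. To reduce it to two letters we replace each letter by a binary code word of fixed length. Since Proposition~\ref{prop:test} applies to any alphabet, it suffices to carry over the language $K$ and the four sets of triples.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $M$, $\Sigma$, $K$ and the four sets be as in Section~\ref{sec:machine}. Choose $\ell\ge1$ and an injective map $h:\Sigma\to\{0,1\}^\ell$ and extend it to a homomorphism $\Sigma^+\to\{0,1\}^+$, which is injective because all code words have the same length. For a regular set $L$ of triples over $\Sigma$ let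
\[
h'(L)=\{(h(w),\ \ell(i-1)+1,\ \ell(j-1)+1):(w,i,j)\in L\}.
\]
This is regular, being the image of a regular language under the homomorphism that replaces a marked letter by its code word and puts the marks on the first letter of the code word. The positions of $h(w)$ that do not start a code word need a test that always succeeds. So put, for $\epsilon\in\{\to,\leftarrow\}$,
\[
\tilde P_\epsilon=h'(P_\epsilon)\cup\{(v,i,i):v\in h(\Sigma^+),\ i\not\equiv1\!\!\pmod \ell\},\qquad \tilde N_\epsilon=h'(N_\epsilon),\qquad\tilde K=h(K).
\]
All these are regular. Let $\mathcal B_M$ be the automaton over the alphabet $\{0,1\}$ that Proposition~\ref{prop:test} gives for $\tilde K$ and the two pairs $(\tilde P_\epsilon,\tilde N_\epsilon)$. It vanishes outside $h(K)$. Let $w\in K$ and $v=h(w)$. If $i=\ell(i'-1)+1$, then $|\tilde P_\epsilon(v,i)|=|P_\epsilon(w,i')|$ and $|\tilde N_\epsilon(v,i)|=|N_\epsilon(w,i')|$. At all other positions $i$, $\tilde P_\epsilon(v,i)=\{i\}$ and $\tilde N_\epsilon(v,i)=\emptyset$, so the factor is $1$. Therefore $[\![\mathcal B_M]\!](h(w))=[\![\mathcal A_M]\!](w)$ for $w\in K$, and $\mathcal B_M$ has a nonzero semantics if and only if $\mathcal A_M$ has,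 that is, if and only if $M$ halts.
\end{proof}

\section{Fixed numbers of states}

We turn to Theorem~\ref{thm:C}. Without pebbles, Section~\ref{sec:intro} gave a length bound from the fact that chains of subspaces of $\mathbb Q^{Q_0}$ become stationary. With a pebble we use a finiteness theorem for ideals instead, and treat the weights as indeterminates so that the bound does not depend on them.

For a fixed alphabet this is immediate. The value of an automaton on a word $u$ is a polynomial $F_u$ in its finitely many weights. By Hilbert's basis theorem the ideal generated by all $F_u$ is generated by those with $|u|\le L$ for some $L$. If all $F_u$ with $|u|\le L$ vanish at a given choice of weights, then all $F_u$ do. The bound obtained in this way depends on $|\Sigma|$. To remove this dependence we use infinitely many letters at once. The polynomial ring is then no longer Noetherian, but all letters play the same role, and up to this symmetry a finiteness theorem remains true.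

\subsection{The generic automaton}

Fix $d_0,d_1$. There are $N=d_0^2+d_0d_1+2d_1^2$ weights attached to each letter (in $\mu_0,\delta,\mu_1$) and $g=2d_0+d_1d_0$ weights not attached to letters (in $\lambda,\rho,\kappa$). Let
\[
\mathcal R=\mathbb Q[y_1,\dots,y_g;\ z_{e,j}\ (1\le e\le N,\ j\ge1)] .
\]
For a nonempty word $u$ over the alphabet $\mathbb N_{\ge1}=\{1,2,\dots\}$ let $F_u\in\mathcal R$ be the value \eqref{eq:matrix} on $u$ of the generic automaton, in which the weights not attached to letters are the $y$'s and letter $j$ has the weights $z_{1,j},\dots,z_{N,j}$. A map $\varphi:\mathbb N_{\ge1}\to\mathbb N_{\ge1}$ acts on words letter by letter and on $\mathcal R$ by the endomorphism $y_k\mapsto y_k$, $z_{e,j}\mapsto z_{e,\varphi(j)}$, and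
\begin{equation}\label{eq:equivariant}
\varphi(F_u)=F_{\varphi(u)} .
\end{equation}
Let $\mathrm{Inc}$ be the monoid of strictly increasing maps $\mathbb N_{\ge1}\to\mathbb N_{\ge1}$. An ideal $J$ of $\mathcal R$ is $\mathrm{Inc}$-\emph{stable} if $\pi(J)\subseteq J$ for all $\pi\in\mathrm{Inc}$.

\subsection{Finite generation up to symmetry}

The following is a form of results of Cohen, Aschenbrenner--Hillar and Hillar--Sullivant. We give a proof. A quasi-order $\preceq$ is a \emph{well-quasi-order} if every infinite sequence $x_1,x_2,\dots$ contains $x_k\preceq x_l$ with $k<l$. Dickson's lemma says that $\mathbb N^r$ with the componentwise order is a well-quasi-order; finite products of well-quasi-orders are again well-quasi-orders. Higman's lemma says that if $X$ is a well-quasi-order, then so is the set of finite words over $X$, where $x_1\cdots x_l\preceq x'_1\cdots x'_{l'}$ if there is a strictly increasing map $\pi:\{1,\dots,l\}\to\{1,\dots,l'\}$ with $x_j\preceq x'_{\pi(j)}$ for all $j$.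

\begin{lemma}\label{lem:noether}
For every $\mathrm{Inc}$-stable ideal $J\subseteq\mathcal R$ there are finitely many $f_1,\dots,f_s\in J$ such that $J$ is generated by $\{\pi(f_i):\pi\in\mathrm{Inc},\ 1\le i\le s\}$.
\end{lemma}

\begin{proof}
This is the Gr\"obner basis proof of Hilbert's theorem, with Higman's lemma added to Dickson's in order to handle infinitely many variables.

\emph{Monomial order.} Order the variables by $y_1<\dots<y_g<z_{1,1}<\dots<z_{N,1}<z_{1,2}<\cdots$. For distinct monomials let $m<m'$ if $m$ has the smaller exponent at the largest variable where their exponents differ. This is a total order compatible with multiplication. It is a well-order: a monomial smaller than $m$ contains no variable larger than the largest variable of $m$, so a descending sequence starting at $m$ involves finitely many variables only, and the lexicographic order on $\mathbb N^r$ is a well-order. Each $\pi\in\mathrm{Inc}$ maps the variables to variables in a strictly increasing way. So $m<m'$ implies $\pi(m)<\pi(m')$, and the leading monomials satisfy $\mathrm{lm}(\pi f)=\pi(\mathrm{lm}f)$ for $f\ne0$.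

\emph{Divisibility up to $\mathrm{Inc}$.} Write $m\preceq m'$ if $\pi(m)$ divides $m'$ for some $\pi\in\mathrm{Inc}$. We show that $\preceq$ is a well-quasi-order. It is reflexive, and it is transitive since $\pi(m)\mid m'$ and $\pi'(m')\mid m''$ imply $\pi'\pi(m)\mid m''$. A monomial is given by its exponent vector in the $y$'s, an element of $\mathbb N^g$, and a finite word $e_1\cdots e_l$ over $\mathbb N^N$, where $e_j$ is the exponent vector of $z_{1,j},\dots,z_{N,j}$ and $l$ is the last index that occurs ($l=0$ if there is none). Suppose that $m'$, with word $e_1'\cdots e'_{l'}$, has $y$-exponents at least those of $m$ and that there is a strictly increasing $\pi:\{1,\dots,l\}\to\{1,\dots,l'\}$ with $e_j\le e'_{\pi(j)}$ for all $j$. Extend $\pi$ to an element of $\mathrm{Inc}$ by $\pi(l+k)=\pi(l)+k$ (by the identity if $l=0$). Then $\pi(m)$ divides $m'$, so $m\preceq m'$. By Dickson's and Higman's lemmas, every infinite sequence of monomials contains two members in this relation, the earlier one playing the role of $m$.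

\emph{Division.} Choose successively nonzero $f_1,f_2,\dots\in J$, as long as possible, such that $\mathrm{lm}(f_k)\preceq\mathrm{lm}(f_l)$ holds for no $k<l$. Since $\preceq$ is a well-quasi-order, the process stops, with $f_1,\dots,f_s$ say. Then for each nonzero $f\in J$ there are $i$, $\pi\in\mathrm{Inc}$ and a monomial $v$ with
\[
\mathrm{lm}(f)=v\cdot\pi(\mathrm{lm}f_i)=\mathrm{lm}\bigl(v\,\pi(f_i)\bigr).
\]
Here $v\,\pi(f_i)\in J$ because $J$ is $\mathrm{Inc}$-stable. Subtracting a scalar multiple of it from $f$ gives $0$ or an element of $J$ with smaller leading monomial. By well-ordering, repeating this ends with $0$ after finitely many steps, so $f$ lies in the ideal generated by the $\pi(f_i)$.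
\end{proof}

\subsection{The length bound}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $J$ be the ideal of $\mathcal R$ generated by all $F_u$ with $u$ a nonempty word over $\mathbb N_{\ge1}$. By \eqref{eq:equivariant} it is $\mathrm{Inc}$-stable. Take $f_1,\dots,f_s$ from Lemma~\ref{lem:noether}. Each $f_i$ is an $\mathcal R$-linear combination of finitely many $F_u$. Let $L\ge1$ be at least the length of every word $u$ used for $f_1,\dots,f_s$. Applying $\pi\in\mathrm{Inc}$ replaces $F_u$ by $F_{\pi(u)}$, and $|\pi(u)|=|u|$. Hence all $\pi(f_i)$, and therefore the whole ideal $J$, lie in the ideal generated by the $F_v$ with $|v|\le L$.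

Now let $\mathcal A$ be an automaton with $|Q_0|=d_0$, $|Q_1|=d_1$, with alphabet $\Sigma=\{1,\dots,m\}$ after renaming, and suppose $[\![\mathcal A]\!](u)\ne0$. Write
\[
F_u=\sum_kh_kF_{v_k}\qquad(h_k\in\mathcal R,\ |v_k|\le L).
\]
The words $v_k$ may contain letters outside $\Sigma$, and we let these behave like letter $1$. Let $\theta(j)=j$ for $j\le m$ and $\theta(j)=1$ for $j>m$. Let $\varepsilon:\mathcal R\to\mathbb Q$ be the ring homomorphism that sends the $y$'s to the corresponding weights of $\mathcal A$ and $z_{1,j},\dots,z_{N,j}$ to the weights of the letter $\theta(j)$ in $\mathcal A$. Then $\varepsilon(F_v)=[\![\mathcal A]\!](\theta(v))$ for every word $v$, and $\theta(u)=u$. Hence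
\[
0\ne[\![\mathcal A]\!](u)=\varepsilon(F_u)=\sum_k\varepsilon(h_k)\,[\![\mathcal A]\!](\theta(v_k)),
\]
so $[\![\mathcal A]\!](\theta(v_k))\ne0$ for some $k$, and $|\theta(v_k)|\le L$. Thus $L(d_0,d_1)=L$ has the required property.

For a fixed pair $(d_0,d_1)$ the number $L$ is a constant. There are at most $|\Sigma|+|\Sigma|^2+\dots+|\Sigma|^L$ words of length at most $L$. On each of them \eqref{eq:matrix} is evaluated with a bounded number of arithmetic operations on integers whose bit length is linear in that of the weights. This decides emptiness in polynomial time.

Finally, suppose $L(1,d_1)\le B(d_1)$ for all $d_1$ with a computable function $B$. Evaluating a given automaton with $|Q_0|=1$ on all words of length at most $B(|Q_1|)$ would decide emptiness for all such automata, contradicting Theorem~\ref{thm:A}.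
\end{proof}

The proof shows that for each pair $(d_0,d_1)$ a bound exists, but it does not compute it. By the last statement of the theorem this cannot be repaired in general.

\section{Other coefficient domains}

\subsection{Decidable cases}

\begin{lemma}\label{lem:finite}
Over a finite commutative semiring $S$ given by its operation tables, one-pebble emptiness is decidable, uniformly in $S$.
\end{lemma}

\begin{proof}
The difficulty is that the matrix $A_i(w)$ depends on the letters after position $i$. Over a finite semiring the contribution of these letters takes finitely many values and can be guessed. Consider the finite graph whose nodes are the triples $(P,X,v)$ with $P,X\in S^{Q_1\times Q_1}$ and a row vector $v\in S^{Q_0}$. Here $P$ is meant to be the product of the matrices $\mu_1(\cdot,0)$ of the letters read so far, and $X$ that of the letters still to come. For each letter $\sigma$ there are edges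
\[
(P,X,v)\xrightarrow{\ \sigma\ }\Bigl(P\mu_1(\sigma,0),\ X',\ v\bigl(\mu_0(\sigma)+\delta(\sigma)\,P\,\mu_1(\sigma,1)\,X'\,\kappa\bigr)\Bigr)\quad\text{whenever }X=\mu_1(\sigma,0)X'.
\]
Start nodes are all $(\mathrm{Id},X,\lambda)$, and final nodes are all $(P,\mathrm{Id},v)$ with $v\rho\ne0$.

Consider a path labeled $w=w_1\cdots w_n$, $n\ge1$, from a start node through nodes $(P_i,X_i,v_i)$, $1\le i\le n+1$, with $X_{n+1}=\mathrm{Id}$. Then $P_i=\prod_{k<i}\mu_1(w_k,0)$ by forward induction, and $X_i=\prod_{k\ge i}\mu_1(w_k,0)$ by backward induction. So the matrix applied to $v_i$ in step $i$ is $\mu_0(w_i)+\delta(w_i)P_i\mu_1(w_i,1)X_{i+1}\kappa=A_i(w)$, and $v_{n+1}=\lambda A_1(w)\cdots A_n(w)$. Conversely, these formulas define such a path for every $w$. By \eqref{eq:matrix}, the semantics is nonzero on some word if and only if some final node is reachable from some start node by a path of length at least $1$.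
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}, decidable cases]
Let $R$ be algebraic over $\mathbb F_p$. The weights $\alpha_1,\dots,\alpha_r$ of a given automaton are algebraic over $\mathbb F_p$, so the ring $\mathbb F_p[\alpha_1,\dots,\alpha_r]$ is spanned over $\mathbb F_p$ by finitely many monomials and is finite. Starting from $\{0,1,\alpha_1,\dots,\alpha_r\}$ and adding sums and products until nothing new appears, we compute a finite subsemiring of $R$ containing all weights, together with its operation tables. Apply Lemma~\ref{lem:finite} to it.

For $\mathbb N$, the map $n\mapsto[n\ne0]$ is a homomorphism onto the Boolean semiring $(\{0,1\},\vee,\wedge,0,1)$ that sends only $0$ to $0$. It carries the semantics of an automaton to the semantics of the automaton with the image weights, so one is nonzero if and only if the other is. Apply Lemma~\ref{lem:finite} to the Boolean semiring.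
\end{proof}

\subsection{Undecidable cases}

If $R$ is not algebraic over a finite prime field, then either $R$ has characteristic $0$, or $R$ has characteristic $p>0$ and contains an element that is transcendental over $\mathbb F_p$. In characteristic $0$ the automata of Theorem~\ref{thm:B} can be used unchanged. In characteristic $p$ the differences $|P|-|N|$ are only visible modulo $p$, and the construction must be changed. The remedy is to compute $t^{|P|}-t^{|N|}$ instead, where $t\in R$ is an element all of whose powers are different. For this the set $L(w,i)$ has to be handled as a whole, and not one element at a time.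

\begin{lemma}\label{lem:power}
Let $R$ be a commutative ring and $t\in R$. If $L$ is a regular set of triples, then $(w,i)\mapsto t^{|L(w,i)|}$ is recognizable with entries in $\{0,1,t\}$.
\end{lemma}

\begin{proof}
Let $\hat L$ be the set of words over $\Sigma\times\{0,1\}\times\{0,1\}$ that represent $(w,i,X)$ with $X=L(w,i)$. The first bit marks $i$, and the second marks the elements of $X\subseteq\{1,\dots,|w|\}$. This language is regular. Indeed, among the words with exactly one mark for $i$, its complement consists of the $(w,i,X)$ for which some $j$ satisfies $[j\in X]\ne[(w,i,j)\in L]$. This is a projection of a regular language of words with an additional mark for $j$, and regular languages are closed under projection and Boolean operations.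

Take a complete deterministic automaton for $\hat L$ with states $Q$, initial state $q_0$ and final states $Q_F$, and guess $X$ while reading $(w,i)$. The states are $Q\times\{0,1\}$, the bit being the last bit guessed, and
\[
\mu(\sigma,\beta)_{(q,x),(q',x')}=t^{x'}\ \text{ if }q\cdot(\sigma,\beta,x')=q',\qquad\text{and }0\text{ otherwise}.
\]
Let $I$ be the indicator vector of $(q_0,0)$ and $F$ that of $Q_F\times\{0,1\}$. The paths from $(q_0,0)$ on $(w,i)$ that follow the transitions with $q\cdot(\sigma,\beta,x')=q'$ correspond to the sets $X$, and the path for $X$ has weight $t^{|X|}$. Exactly the one with $X=L(w,i)$ ends in $Q_F\times\{0,1\}$.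
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}, undecidable case]
If $R$ has characteristic $0$, then $\mathbb Z\subseteq R$, and an automaton with weights in $\{-1,0,1\}$ has the same semantics over $R$ as over $\mathbb Z$. So Theorem~\ref{thm:B} gives undecidability over $R$.

Now let $R$ have characteristic $p>0$ and contain an element $t$ that is transcendental over $\mathbb F_p$. Then $t^m\ne t^n$ for $m\ne n$. Take the alphabet $\{0,1\}$, the language $\tilde K$ and the pairs $(\tilde P_\epsilon,\tilde N_\epsilon)$ from the proof of Theorem~\ref{thm:B}. By Lemmas \ref{lem:power}, \ref{lem:count} and \ref{lem:closure} the function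
\[
(v,i)\mapsto[v\in\tilde K]\prod_{\epsilon\in\{\to,\leftarrow\}}\bigl(t^{|\tilde P_\epsilon(v,i)|}-t^{|\tilde N_\epsilon(v,i)|}\bigr)
\]
is recognizable over $R$. Its initial vector has entries in $\{-1,0,1\}$, its matrices have entries in $\{0,1,t,t^2\}$, and its final vector has entries in $\{0,1\}$. By Lemma~\ref{lem:product} the product over $i$ is the semantics of a one-pebble automaton with $|Q_0|=1$. Its weights lie in the fixed finite set $\{0,1,-1,t,t^2\}$, so it is computable from $M$. Since $R$ has no zero divisors and the powers of $t$ are distinct, it is nonzero on $v$ if and only if $v\in\tilde K$ and $|\tilde P_\epsilon(v,i)|\ne|\tilde N_\epsilon(v,i)|$ for all $i$ and $\epsilon$. This is exactly the condition for the automaton $\mathcal B_M$ of Theorem~\ref{thm:B} to be nonzero on $v$. Hence the automaton has a nonzero semantics if and only if $M$ halts.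
\end{proof}

So over such a domain $R$, undecidability holds already for $|\Sigma|=2$ and $|Q_0|=1$, with weights in $\{-1,0,1\}$ in characteristic $0$ and in $\{0,1,-1,t,t^2\}$ in characteristic $p$.

\begin{thebibliography}{1}
\bibitem{source} ``To Cite This Version:'', \texttt{https://core.ac.uk/download/49625289.pdf} (doi:10.1145/2579819).
\end{thebibliography}

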